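# Jerrum's chain on unlabelled graphs mixes in linear time

## 1. Almost every graph is rigid, so one guesses instant mixing

Let $\Omega_n$ be the set of labelled graphs on the vertex set $V=\{1,\dots,n\}$. Permuting the vertices permutes the graphs. Let $G_n$ be the group of permutations of $\Omega_n$ obtained in this way. Its orbits are the unlabelled $n$-vertex graphs, and we want to sample one of them uniformly at random.

For a permutation group $G$ on a finite set $\Omega$, write $\alpha^g$ for the image of $\alpha$ under $g$, write $\operatorname{fix}(g)=\{\alpha:\alpha^g=\alpha\}$, and write $G_\alpha=\{g\in G:\alpha^g=\alpha\}$ for the stabiliser. The *orbit-sampling process*, or Jerrum's Markov chain, moves from $\alpha\in\Omega$ as follows: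

1. choose $g\in G_\alpha$ uniformly at random;
2. choose $\alpha'\in\operatorname{fix}(g)$ uniformly at random, and move to $\alpha'$.

Its stationary distribution $\pi$ gives $\alpha$ probability proportional to $1/|\alpha^G|$, so all orbits have the same total weight. (We verify this for graphs in Section 2.) The process is *rapidly mixing* for the inputs $(\Omega_n,G_n)$, with $n$ written in unary, if there is one polynomial $p$ such that for all $n\ge1$, all $\varepsilon\in(0,1)$ and every starting state, after at most $p(n,\log(1/\varepsilon))$ steps the state is within total variation distance $\varepsilon$ of $\pi$. The question whether this holds comes from the paper "Computation in permutation groups: counting and randomly sampling orbits".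

Here is the answer one would first guess. Call a graph *asymmetric* if its only automorphism is the identity. From an asymmetric graph the first half-step has no choice, $g=1$, and the next state is uniform on all of $\Omega_n$. A uniform labelled graph is asymmetric with probability tending to $1$ (we prove this with a rate below). So once the chain meets an asymmetric graph it stays uniform for a very long time. The guess is: yes, it mixes rapidly, and a bounded number of steps is enough.

**The cases $n=1,2$.** The group acting on $\Omega_n$ is trivial (swapping two vertices does not change a graph on them). So $g=1$ always, one step gives the uniform distribution, and this is exactly $\pi$.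

**The case $n=3$.** The four unlabelled graphs are the empty graph $E$, one edge, a path with two edges, and the triangle $T$; the corresponding orbits have sizes $1,3,3,1$. From $E$ every $g\in S_3$ is allowed. With probability $\frac16$ we get $g=1$, and the next state is uniform on the $8$ graphs. With probability $\frac12$ we get a transposition, which fixes four graphs, one of each type. With probability $\frac13$ we get a $3$-cycle, which fixes only $E$ and $T$. So $E$ moves to $E$ with probability $\frac1{48}+\frac18+\frac16=\frac{15}{48}$, and to the class of single edges with probability $\frac1{16}+\frac18=\frac9{48}$. Taking complements gives the other two numbers. A single edge has the automorphisms $1$ and one transposition, so it moves to $E$ with probability $\frac12\cdot\frac18+\frac12\cdot\frac14=\frac9{48}$, and to the class of single edges with probability $\frac12\cdot\frac38+\frac12\cdot\frac14=\frac{15}{48}$. Thus from $E$ or $T$ the four classes, in the order above, get $\frac1{48}(15,9,9,15)$, and from the other two classes they get $\frac1{48}(9,15,15,9)$. Started at $E$, the distribution of the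 class after $t\ge1$ steps is $\frac14\bigl(1\pm4^{-t}\bigr)$, with sign pattern $(+,-,-,+)$. Its distance from uniform is $\frac12\,4^{-t}$. So far the guess looks fine.

**The empty graph for large $n$.** The first $g$ is a uniformly random permutation, and $\Pr(g=1)=1/n!$. The next graph is a random graph invariant under this $g$, hence usually not asymmetric. So "almost every graph is asymmetric" says nothing directly about a chain that starts at a very symmetric graph: it has to work its way out. In Section 10 we will see a trap: graphs whose automorphism group is cyclic of prime order $p\approx n/2$, generated by a permutation $g$ with two $p$-cycles. From such a graph the chain draws another permutation of the same shape with probability $1-\frac1p$, and then nearly always lands on another such graph. It takes about $n/2$ steps to get out.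

So the guess is right about "yes" and wrong about "bounded". The truth is linear. Let $P$ be the transition matrix, let $t_{mix}(\varepsilon)$ be the least $t$ such that from every start the distribution at time $t$ is within $\varepsilon$ of $\pi$, and let $\lambda_*$ be the largest absolute value of an eigenvalue $\neq1$ of $P$.

**Theorem A.** There is a constant $c$ with $t_{mix}(\varepsilon)\le c\,n\,(1+\log(1/\varepsilon))$ for all $n\ge1$ and $\varepsilon\in(0,1)$. Hence the orbit-sampling process is rapidly mixing for $\{(\Omega_n,G_n)\}$.

**Theorem B.** $1-\lambda_*=(2+o(1))/n$ as $n\to\infty$. Consequently $t_{mix}(\varepsilon)\ge(\frac12-o(1))\,n\log\frac1{2\varepsilon}$ uniformly in $\varepsilon\in(0,\frac12)$, and $t_{mix}(\varepsilon)=(\frac12+o(1))\,n\log\frac1\varepsilon$ uniformly over $\varepsilon$ with $\log(1/\varepsilon)\ge(\log n)^2$.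

Theorem A answers the question, and Sections 2–6 prove it. Sections 7–10 prove Theorem B.

## 2. Cycles, pair-orbits, and the chain seen on permutations

**Total variation.** Let $d(t)=\max_\alpha\|P^t(\alpha,\cdot)-\pi\|_{TV}$ and $\bar d(t)=\max_{\alpha,\beta}\|P^t(\alpha,\cdot)-P^t(\beta,\cdot)\|_{TV}$. The textbook facts we use are these: $d$ is non-increasing; $d\le\bar d\le2d$; $\bar d(s+t)\le\bar d(s)\bar d(t)$; $\|\mu P-\mu'P\|_{TV}\le\|\mu-\mu'\|_{TV}$; and $|\mu f-\mu'f|\le\|\mu-\mu'\|_{TV}\operatorname{osc}(f)$, where $\operatorname{osc}(f)=\max f-\min f$. Also, if $P^T(\alpha,\cdot)\ge c\,\mu$ for all $\alpha$ and one probability measure $\mu$, then $\bar d(T)\le1-c$: write $P^T(\alpha,\cdot)=c\mu+(1-c)\mu_\alpha$, and the common part cancels.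

**From $G_n$ to $S_n$.** From now on $n\ge3$. Then $S_n$ acts faithfully on $\Omega_n$: if $g$ maps $x$ to $y\ne x$, pick $z\notin\{x,y\}$. The image of the pair $\{x,z\}$ contains $y$, so it is not $\{x,z\}$, and the graph with the single edge $\{x,z\}$ is moved. So we regard elements of $G_n$ as permutations of $V$, and $G_\alpha=\operatorname{Aut}(\alpha)$. Permutations act on the right.

**Reversibility.** Let $\omega_n$ be the number of orbits on $\Omega_n$. By orbit–stabiliser, $\sum_{\alpha}|\operatorname{Aut}(\alpha)|=n!\,\omega_n$, so $\pi(\alpha)\propto1/|\alpha^{G_n}|$ means $\pi(\alpha)=|\operatorname{Aut}(\alpha)|/(n!\,\omega_n)$. Since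
$$P(\alpha,\beta)=\sum_{g\in\operatorname{Aut}(\alpha)\cap\operatorname{Aut}(\beta)}\frac1{|\operatorname{Aut}(\alpha)|\,|\operatorname{fix}(g)|},\tag{1}$$
the product $\pi(\alpha)P(\alpha,\beta)$ is symmetric in $\alpha,\beta$. So $P$ is reversible with respect to $\pi$. All entries of $P$ are positive (use $g=1$), so $\pi$ is the unique stationary distribution.

**Cycles.** The cycles of $g\in S_n$ on $V$ include its fixed points. Let $m(g)$ be the number of cycles, $\nu(g)$ the number of vertices that are not fixed, and $\ell(g)$ the longest cycle length.

**Pair-orbits.** A *pair-orbit* of $g$ is an orbit of $\langle g\rangle$ on unordered pairs of distinct vertices. A graph is fixed by $g$ exactly when it is a union of pair-orbits. So a uniform $\alpha\in\operatorname{fix}(g)$ is obtained by giving each pair-orbit an independent fair bit. For example, $g=(1\,2\,3)(4\,5)$ has three pair-orbits: the three pairs inside $\{1,2,3\}$, the pair $\{4,5\}$, and all six pairs between the two cycles (because $3$ and $2$ are coprime, $\langle g\rangle$ has order $6$ and moves $\{1,4\}$ to all of them). So $|\operatorname{fix}(g)|=8$.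

**The chain on permutations.** A run of the process is $\alpha_0,g_1,\alpha_1,g_2,\alpha_2,\dots$, with $g_t$ uniform in $\operatorname{Aut}(\alpha_{t-1})$ and $\alpha_t$ uniform in $\operatorname{fix}(g_t)$. The permutations $g_1,g_2,\dots$ form a Markov chain too. One step of it is
$$g\to\alpha\to h,\qquad \alpha\text{ uniform in }\operatorname{fix}(g),\quad A:=\operatorname{Aut}(\alpha),\quad h\text{ uniform in }A.$$
This notation is fixed for all that follows. Since $g\in A$, every $A$-orbit on $V$ is a union of cycles of $g$. Let $\tau=\min\{t\ge1:g_t=1\}$, and let $U$ be the uniform distribution on $\Omega_n$. Given $\tau=k$, the state $\alpha_k$ has distribution $U$. So the task is to bound the time until the permutation is the identity.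

## 3. Waiting for the identity, and the drift of the moved points

**The crude bound.** Always $|\operatorname{Aut}(\alpha)|\le n!$, so $g=1$ is drawn with probability at least $1/n!$ and $P(\alpha,\cdot)\ge\frac1{n!}U$. This gives $\bar d(k)\le(1-\frac1{n!})^k$. It is a correct bound, useful for small $n$ and hopeless for large $n$. For the empty graph the probability of drawing $1$ really is $1/n!$, so a single step cannot give more.

**A better plan.** Watch the number $\nu$ of moved vertices and show that it drifts down. Let $\mathcal O$ be the event, depending on $\alpha$, that the $A$-orbits on $V$ are exactly the cycles of $g$, so that no two cycles are merged. If $\mathcal O$ holds, every cycle of $h\in A$ lies inside a cycle of $g$. Hence $m(h)\ge m(g)$, $\nu(h)\le\nu(g)$ and $\ell(h)\le\ell(g)$. By Burnside's orbit-counting lemma, the mean number of fixed points of a uniform $h\in A$ is the number of $A$-orbits, which on $\mathcal O$ is $m(g)$. Therefore, on $\mathcal O$,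
$$\mathbb E[\nu(h)\mid\alpha]=n-m(g)=\nu(g)-\#\{\text{nontrivial cycles of }g\}.\tag{2}$$
The second equality holds because a cycle of length $r$ contributes $r-1$ to $n-m(g)$. So if $g\ne1$ and $\mathcal O$ holds, the expected number of moved vertices drops by at least $1$. If this held at every step, $g$ would reach the identity in expected time at most $n$.

For example, let $n=5$, let $g$ be a $5$-cycle, and let $\alpha$ be the $5$-cycle graph that it rotates. Then $A$ is dihedral of order $10$: one identity, four rotations moving $5$ points, five reflections moving $4$. The mean of $\nu(h)$ is $(4\cdot5+5\cdot4)/10=4=n-m(g)$, as (2) says.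

**Where this stops.** Let $g$ have one cycle $C$ of length $n-2$ and two fixed points $x,y$. Each of $x$ and $y$ is joined to all of $C$ or to none of it, by two independent fair bits. With probability $\frac12$ the two bits agree, and then the transposition $(x\,y)$ is in $A$. So on an event of probability at least $\frac12$, $A$ has at most two orbits, and $\mathbb E[\nu(h)\mid\alpha]\ge n-2=\nu(g)$: there is no decrease at all. More generally, let $g$ have $m-1\ge2$ fixed points and one cycle $C$ of length $n-m+1\ge2$. Two given fixed points have the same neighbours among the other $m-3$ fixed points, and the same bit to $C$, with probability $2^{-(m-2)}$, and then they can be swapped. So $\Pr(\mathcal O^c)\ge2^{-(m-2)}$. We want to run the drift for order $n$ steps without one failure of $\mathcal O$, and this is reasonable only when $g$ has at least a large multiple of $\log n$ cycles.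

This tells us what to prove. First, with many cycles, merging is exponentially unlikely, so the drift works (Section 4). Second, with few cycles there is a long cycle $C$. We do not try to control the $A$-orbits. Instead we fix a vertex $v\in C$ and use that $h\in A_v$ with probability at least $1/n$. If the vertex stabiliser $A_v$ has many orbits, such an $h$ has many cycles, and we are in the first situation (Section 5).

## 4. With many cycles, orbits do not merge

**Lemma 1.** Let $m(g)=m$ and let $\alpha$ be uniform in $\operatorname{fix}(g)$. Then $\Pr(\mathcal O^c)\le8m^22^{-m/8}$.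

Comparing degrees alone cannot prove this. For $g=1$ the lemma says that a random graph is asymmetric with high probability, yet every graph with $n\ge2$ vertices has two vertices of equal degree. We use that the whole partition into $A$-orbits is equitable: two vertices in the same orbit have equally many neighbours in each orbit.

**Step 1: turn merging into equations between degrees.** Let $C_1,\dots,C_m$ be the cycles of $g$. For each $i\ne j$ choose one pair-orbit $E_{ij}=E_{ji}$ between $C_i$ and $C_j$, with bit $X_{ij}=X_{ji}$. As $\langle g\rangle$ is transitive on $C_i$, each vertex of $C_i$ lies in the same number $w_{ij}\ge1$ of pairs of $E_{ij}$. (The numbers $w_{ij}$ and $w_{ji}$ may differ.) For $B\subseteq\{1,\dots,m\}$ let $d_i(B)$ be the number of neighbours in $\bigcup_{j\in B}C_j$ of a vertex of $C_i$. This does not depend on the vertex, since $g\in A$.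

If $\mathcal O$ fails, the $A$-orbits give a partition $\Pi$ of $\{1,\dots,m\}$ into $t<m$ blocks such that $d_i(B)=d_{i'}(B)$ whenever $B\in\Pi$ and $i,i'$ lie in one block. Call this event $E(\Pi)$. It is the intersection of

* $E(B)$, for each block $B$: $d_i(B)$ is constant over $i\in B$;
* $E(B,B')$, for each unordered pair of distinct blocks: $d_i(B')$ is constant over $i\in B$, and $d_j(B)$ is constant over $j\in B'$.

The event $E(B)$ depends only on bits of pairs inside $\bigcup_{i\in B}C_i$, and $E(B,B')$ only on bits of pairs between the two unions. These sets of bits are disjoint, so all these events are independent.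

**Step 2: bound each event by exposing all but a few bits.** Put $k=|B|$, $k'=|B'|$.

(a) *If $k\ge2$, then $\Pr(E(B))\le2^{-(k-2)}$.* Fix $i_0\in B$ and condition on all bits except $X_{i_0i}$, $i\in B\setminus\{i_0\}$. For such $i$, $d_i(B)=c_i+w_{ii_0}X_{i_0i}$ with $c_i$ known. Looking at one fixed $i\ne i_0$, the common value must be $c_i$ or $c_i+w_{ii_0}$. Once the common value is chosen, every free bit is determined. So at most $2$ of the $2^{k-1}$ assignments work.

(b) *If $k'=1$, then $\Pr(E(B,B'))\le2^{-(k-1)}$, and symmetrically if $k=1$.* Let $B'=\{j\}$ and condition on all bits except $X_{ij}$, $i\in B$. Since $d_i(B')=c_i+w_{ij}X_{ij}$, any one of these $k$ bits determines the common value and so all the others. At most $2$ of $2^k$ assignments work.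

(c) *If $k,k'\ge2$, then $\Pr(E(B,B'))\le2\cdot2^{-(k-1)-(k'-1)}$.* Fix $i_0\in B$, $j_0\in B'$ and condition on all bits except $u_i=X_{ij_0}$ for $i\in B\setminus\{i_0\}$ and $v_j=X_{i_0j}$ for $j\in B'\setminus\{j_0\}$. For $i\ne i_0$ the only free bit in $d_i(B')$ is $u_i$, and $d_i(B')=c_i+w_{ij_0}u_i$. So the common value of the $d_i(B')$ is one of two values, and it determines all $u_i$. Now $d_{j_0}(B)$ is known, because it involves no $v_j$. For $j\ne j_0$ we have $d_j(B)=e_j+w_{ji_0}v_j$ with $e_j$ known, and this must equal $d_{j_0}(B)$; so all $v_j$ are determined. At most $2$ assignments work.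

**Step 3: multiply.** Let $e=m-t=\sum_B(|B|-1)\ge1$ and let $s$ be the number of blocks of size at least $2$. Then $s\le\min(e,t)$. The bounds (a) contribute the exponent $\sum_{|B|\ge2}(|B|-2)=e-s$. The bounds (b), (c) contribute $(k-1)+(k'-1)$ for each pair of blocks, in total $(t-1)e$, minus $1$ for each of the $\binom s2$ pairs in (c). Hence
$$\Pr(E(\Pi))\le2^{-[(e-s)+(t-1)e-\binom s2]}=2^{-[te-s(s+1)/2]}.$$

**Step 4: sum over partitions with few blocks, $t\le m/4$.** Using $s\le t$,
$$te-\frac{s(s+1)}2\ge t\Bigl(m-t-\frac{t+1}2\Bigr)=t\Bigl(m-\frac{3t}2-\frac12\Bigr)\ge t\Bigl(\frac{5m}8-\frac12\Bigr).$$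
There are at most $t^m/t!$ partitions into $t$ blocks. So these partitions contribute at most $\sum_{t\ge1}(t2^{-5t/8})^m\,2^{t/2}/t!$. Now $t2^{-5t/8}\le2^{-1/4}$ for all integers $t\ge1$: it is $2^{-5/8}$ at $t=1$ and $2^{-1/4}$ at $t=2$, and for $t\ge2$ the ratio of consecutive terms is at most $\frac32\cdot2^{-5/8}<1$. The contribution is at most $2^{-m/4}e^{\sqrt2}\le5\cdot2^{-m/4}$.

**Step 5: sum over partitions with many blocks, $t>m/4$.** Since $t$ is an integer, $t\ge(m+1)/4$, so $t-1\ge(m-3)/4$. Using $s\le e$ and $s+1\le t+1$, we get $s(s+1)/2\le e(t+1)/2$, so the exponent is at least $te-e(t+1)/2=e(t-1)/2\ge e(m-3)/8$. A partition is determined by the $e$ elements that are not minimal in their block, together with the minimal elements of their blocks. So there are at most $m^{2e}$ partitions with given $e$, and the contribution is at most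
$$\sum_{e\ge1}\bigl(m^22^{-(m-3)/8}\bigr)^e\le2m^22^{-(m-3)/8}$$
if the base is at most $\frac12$. If the base exceeds $\frac12$, the right side exceeds $1$ and bounds $\Pr(\mathcal O^c)$ trivially.

Since $2\cdot2^{3/8}<3$, the sum of the two contributions is at most $5\cdot2^{-m/4}+3m^22^{-m/8}\le8m^22^{-m/8}$. $\square$

For $g=1$ the event $\mathcal O$ says that $\alpha$ is asymmetric. So if $u$ is the probability that a $U$-random graph is asymmetric,
$$1-u\le8n^22^{-n/8}.\tag{3}$$
From an asymmetric graph the next state has distribution $U$, hence
$$UP\ge uU,\qquad UP^j\ge u^jU\quad(j\ge0).\tag{4}$$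
Note also that $x\mapsto x^22^{-x/8}$ is decreasing for $x\ge24$, since its maximum is at $16/\ln2<24$. So a bound from Lemma 1 at $m=K\ge24$ is valid for all $m\ge K$.

## 5. A long cycle gives vertex stabilisers with many orbits

**A classical tool.** The Littlewood–Offord bound, in Erdős's form: if $a_1,\dots,a_M$ are nonzero reals, $M\ge1$, and $b_i$ are independent fair bits, then
$$\sup_x\Pr\Bigl(\sum a_ib_i=x\Bigr)\le\binom M{\lfloor M/2\rfloor}2^{-M}\le M^{-1/2}.\tag{5}$$
Indeed, replacing $b_i$ by $1-b_i$ where $a_i<0$, we may take all $a_i>0$. Then the sets $\{i:b_i=1\}$ that give the sum $x$ form an antichain, and Sperner's theorem bounds their number. For the last inequality, $\binom{2k}k4^{-k}\le(3k+1)^{-1/2}$ holds with equality at $k=1$, and the induction step is $(2k+1)^2(3k+4)\le(2k+2)^2(3k+1)$, where right minus left is $k$. This covers $M=2k$, and also $M=2k-1$, because $\binom{2k-1}{k-1}2^{-(2k-1)}=\binom{2k}k4^{-k}$.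

**The setting.** Let $C$ be a cycle of $g$ of length $r$, identified with $\mathbb Z_r$ so that $g$ acts on it as $x\mapsto x+1$. For $x\in\mathbb Z_r$ let $b_x=1$ if $\{0,x\}\in\alpha$ and $b_x=0$ otherwise (so $b_0=0$), and let $S=\{x:b_x=1\}$. Applying $g^{-x}$ to $\{0,x\}$ gives $b_x=b_{-x}$. Two vertices $x,y\in C$ are adjacent if and only if $y-x\in S$. In other words, $\alpha$ restricted to $C$ is the Cayley graph $\operatorname{Cay}(\mathbb Z_r,S)$; for instance $S=\{1,-1\}$ gives the $r$-cycle. Put $[x]=\{x,-x\}$. The bits of the classes $[x]$, $x\ne0$, are independent and fair, and independent of the bits of pair-orbits not inside $C$.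

All vertices of $C$ have equal degree, so we separate them by their relation to $0$. For $y\in C$ let $\lambda(y)$ be the number of common neighbours of $0$ and $y$. It is constant on the intersection of each $A_0$-orbit with $C$. Applying $g^d$ to the pair $0,-d$ gives $\lambda(-d)=\lambda(d)$. Finally
$$\lambda(d)=\sum_{x\in\mathbb Z_r}b_xb_{x-d}+\Lambda(d),$$
where $\Lambda(d)$ counts the common neighbours outside $C$ and depends only on bits of pairs not inside $C$.

For $v\in C$, $A_v$ is conjugate to $A_0$ by a power of $g$, and $g$ preserves $C$. So what we show about the number of $A_0$-orbits, or about their intersections with $C$ up to translation, holds simultaneously for all $A_v$ with $v\in C$.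

**Lemma 2.** For integers $1\le d<d'<r/2$, $\Pr(\lambda(d)=\lambda(d'))\le40/\sqrt r$. Consequently:

(a) if $K\le(r-1)/2$ is a positive integer, then, except with probability at most $20K^2/\sqrt r$, $A_v$ has at least $K$ orbits on $V$ for every $v\in C$;

(b) except with probability at most $500/\sqrt r$, for every $v\in C$ no $A_v$-orbit contains more than $r/2$ points of $C$.

If $r<1600$, the first bound exceeds $1$. For it we assume $r\ge1600$. The difference $\lambda(d)-\lambda(d')$ is quadratic in the bits, so (5) does not apply directly. We find many bits in which it becomes linear after the others are exposed.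

**Step 1: positions $q$ whose neighbourhoods are free of coincidences.** Exclude all $q\in\mathbb Z_r$ with
$$2q\in\{0,\pm d,\pm d',\pm(d+d'),\pm(d-d')\}\quad\text{or}\quad q\in\{\pm d,\pm d'\}.$$
Each equation $2q=z$ has at most two solutions, so at most $18+4=22$ values are excluded. For a remaining $q$, the six classes $[0],[q],[q-d],[q+d],[q-d'],[q+d']$ are distinct. To see this, let $a\ne a'$ be among the integers $0,\pm d,\pm d'$.

* $q+a=q+a'$ would make one of $d,d',2d,2d',d'+d,d'-d$ divisible by $r$. All of these lie strictly between $0$ and $r$, so this is impossible.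
* $q+a=-(q+a')$ means $2q=-(a+a')$, and every sum $a+a'$ is on the excluded list.
* $q+a=0$ is excluded (for $a=0$ because $2q\ne0$).

**Step 2: the coefficient of $b_q$.** The terms of $\sum_xb_xb_{x-d}$ that contain the bit of $[q]$ are those with $x\in\{q,-q,q+d,d-q\}$. These four values are distinct because $2q\notin\{0,\pm d\}$ and $d\ne0$. By the symmetry of $b$, the terms are $b_qb_{q-d}$, $b_qb_{q+d}$, $b_{q+d}b_q$, $b_{q-d}b_q$, with sum $2b_q(b_{q-d}+b_{q+d})$. The same holds with $d'$ in place of $d$.

**Step 3: many positions at once.** Let $N[q]=\{[q],[q\pm d],[q\pm d']\}$. For given $q$, the five classes in $N[q]$ contain at most $10$ residues. If $N[q']$ meets $N[q]$, then $q'+a$ is one of these residues for some $a\in\{0,\pm d,\pm d'\}$. So at most $50$ values $q'$ (including $q$) have $N[q]\cap N[q']\ne\emptyset$. Greedily there is a set $Q$ of allowed $q$ with pairwise disjoint $N[q]$ and $|Q|\ge(r-22)/50\ge r/100$. Condition on all bits except $b_q$, $q\in Q$. By disjointness, $b_q$ is multiplied only by exposed bits, so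
$$\lambda(d)-\lambda(d')=\mathrm{const}+\sum_{q\in Q}\kappa_qb_q,\qquad\kappa_q=2(b_{q-d}+b_{q+d}-b_{q-d'}-b_{q+d'}).$$

**Step 4: apply Littlewood–Offord.** Each $\kappa_q$ is built from four independent fair bits, and $\kappa_q=0$ with probability $(1+4+1)/16=\frac6{16}$. The $\kappa_q$ are independent of each other and of the $b_q$, $q\in Q$. So the number of nonzero $\kappa_q$ has mean $\frac58|Q|$ and variance $\frac{15}{64}|Q|$. By Chebyshev it is below $|Q|/4$ with probability at most $\frac{15/64}{(3/8)^2|Q|}=\frac5{3|Q|}$. Otherwise (5) bounds the conditional probability of $\lambda(d)=\lambda(d')$ by $2/\sqrt{|Q|}$. In total the probability is at most $4/\sqrt{|Q|}\le40/\sqrt r$.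

**Step 5: part (a).** Here $K<r/2$, so the expected number of coincident pairs among $\lambda(1),\dots,\lambda(K)$ is at most $\binom K2\frac{40}{\sqrt r}\le20K^2/\sqrt r$. If there is none, $1,\dots,K$ lie in distinct $A_0$-orbits.

**Step 6: part (b).** This part is used only for Theorem B. Let $r\ge10$, otherwise the bound exceeds $1$. Let $D=\{d:1\le d<r/2\}$. It has fewer than $r/2$ elements, so the expected number of pairs in $D$ with equal $\lambda$ is at most $\frac{r^2}8\cdot\frac{40}{\sqrt r}=5r^{3/2}$. An $A_0$-orbit with more than $r/2$ points of $C$ does not contain $0$, whose orbit is $\{0\}$. Discard the point $r/2$ if $r$ is even and identify $x$ with $-x$. Since $\lambda(-d)=\lambda(d)$, this leaves at least $\frac r4-\frac12\ge\frac r5\ge2$ elements of $D$ with equal $\lambda$, hence at least $r^2/100$ coincident pairs (as $\binom k2\ge k^2/4$ for $k\ge2$). By Markov's inequality this has probability at most $5r^{3/2}\cdot100/r^2=500/\sqrt r$. $\square$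

## 6. Linear mixing: the proof of Theorem A

Let $n$ be large and $K=\lceil200\log_2n\rceil$. By Lemma 1 and monotonicity, whenever $m(g)\ge K$ we have $\Pr(\mathcal O^c)\le8K^2n^{-25}\le n^{-20}$.

**Step 1: from few cycles to many, with probability of order $1/n$.** Let $m(g)<K$. A longest cycle $C$ has length $r>n/K$. Let $v\in C$. By Lemma 2(a), with probability at least $1-20K^2/\sqrt r\ge1-20K^{5/2}n^{-1/2}\ge\frac12$ over $\alpha$, the group $A_v$ has at least $K$ orbits. Given such an $\alpha$, $\Pr(h\in A_v)=|A_v|/|A|=1/|v^A|\ge1/n$. If $h\in A_v$, then each $A_v$-orbit is a union of cycles of $h$, so $m(h)\ge K$. Hence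
$$\Pr(m(h)\ge K)\ge\frac1{2n}.$$

**Step 2: from many cycles to the identity in $2n$ steps, with probability at least $\frac13$.** Start the chain of permutations at $g_0$ with $m(g_0)\ge K$ (times relabelled). Let $D_s=\nu(g_s)$ if $\mathcal O$ held at all steps before $s$, and $D_s=0$ otherwise. Let $\tau'=\min\{s\ge0:D_s=0\}$. If $s<\tau'$, then $\mathcal O$ held so far, so $m(g_s)\ge m(g_0)\ge K$, and $g_s\ne1$. By (2),
$$\mathbb E[D_{s+1}\mid\text{past}]=\Pr(\mathcal O)\,(n-m(g_s))\le n-m(g_s)\le D_s-1.$$
So $D_{s\wedge\tau'}+(s\wedge\tau')$ is a nonnegative supermartingale, and $\mathbb E[s\wedge\tau']\le D_0\le n$ for all $s$. By monotone convergence $\mathbb E\tau'\le n$, so $\Pr(\tau'\le2n)\ge\frac12$. At each step before $\tau'$ there are at least $K$ cycles, so the probability that $\mathcal O$ fails at one of the first $2n$ steps before $\tau'$ is at most $2n\cdot n^{-20}$. If $\tau'\le2n$ and there is no such failure, then $D_{\tau'}=0$ means $\nu(g_{\tau'})=0$, that is, $g_{\tau'}=1$. So the identity is hit within $2n$ steps with probability at least $\frac12-2n^{-19}\ge\frac13$.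

**Step 3: combine the two phases.** From any $\alpha_0$, draw $g_1$. By Step 1, with probability at least $1-(1-\frac1{2n})^{2n}\ge1-e^{-1}\ge0.6$ some $g_s$ with $s\le2n+1$ has $m(g_s)\ge K$. By the strong Markov property and Step 2, the identity is then hit within $2n$ more steps with probability at least $\frac13$. As $4n+1\le5n$, we get $\Pr(\tau\le5n)\ge\frac15$.

**Step 4: from hitting the identity to mixing.** Let $T=5n$. Given $\tau=k$, $\alpha_k$ has distribution $U$ and the chain goes on from there. By (4),
$$P^T(\alpha,\cdot)\ge\sum_{k\le T}\Pr(\tau=k)\,UP^{T-k}\ge\tfrac15u^{5n}U\ge\tfrac1{10}U$$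
for $n\ge n_0$, because $u^{5n}\ge1-5n(1-u)\ge\frac12$ by (3). So $\bar d(5n)\le\frac9{10}$, and $d(5nk)\le\bar d(5n)^k\le(9/10)^k$. Taking $k=\lceil\log(1/\varepsilon)/\log(10/9)\rceil$ proves Theorem A for $n\ge n_0$.

**Step 5: small $n$.** For $3\le n<n_0$ the crude bound of Section 3 gives $d(k)\le(1-\frac1{n!})^k$, and for $n\le2$ one step suffices. These are finitely many $n$, so a larger $c$ covers them. $\blacksquare$

## 7. Point stabilisers in random circulant graphs

We turn to Theorem B. From here on, $o(1)$ is uniform in everything except $n$, and $n$ is large. The factor lost in Section 6 is in $\Pr(h\in A_v)\ge1/n$. We want escape probability $(2-o(1))/n$, and for this we count the event that $h$ fixes *some* point of $C$. Put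
$$L=\lceil(\log_2n)^2\rceil.$$
By Lemma 1, $m(g)\ge L$ implies $\Pr(\mathcal O^c)\le8L^22^{-L/8}\le2^{-L/9}$.

**Fixing at least one point.** Let $T$ be a transitive group on a finite set, $R$ the number of orbits of a point stabiliser, and $\phi$ the number of fixed points of a uniform $h\in T$. By the orbit-counting lemma on points and on ordered pairs, $\mathbb E\phi=1$ and $\mathbb E\phi^2=R$. By Cauchy–Schwarz, $1=(\mathbb E[\phi\mathbf 1\{\phi\ge1\}])^2\le R\,\Pr(\phi\ge1)$, so
$$\Pr(\phi\ge1)\ge1/R.\tag{6}$$
For the dihedral group on $r$ points, $r$ odd, the stabiliser of a point has $R=(r+1)/2$ orbits, so (6) gives at least $2/(r+1)$, about twice the trivial $1/r$. We show that $R$ is never much more than $r/2$, unless the group is only $\langle\rho\rangle$.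

**Lemma 3.** Let $n/2<r\le n$, let $S$ be a uniformly random symmetric subset of $\mathbb Z_r\setminus\{0\}$, $\rho:x\mapsto x+1$, and $k_0=\lfloor\log n\rfloor$. With probability $1-o(1)$, every group $T$ with $\rho\in T\le\operatorname{Aut}(\operatorname{Cay}(\mathbb Z_r,S))$ satisfies $T=\langle\rho\rangle$ or $R\le\frac r2(1+\frac1{k_0})$, where $R$ is the number of orbits of the stabiliser $T_0$ on $\mathbb Z_r$.

**Step 1: the points with the same stabiliser as $0$ form a subgroup.** Let $T_0\ne1$ and $F=\{x:T_x=T_0\}$. If $x,y\in F$ then $T_{x+y}=\rho^{-y}T_x\rho^y=\rho^{-y}T_0\rho^y=T_y=T_0$. So $F$ is a subgroup of $\mathbb Z_r$. As $T_0\ne1$, $T_0$ does not fix every point, so $f=|F|<r$. Let $k=r/f\ge2$; then $F=k\mathbb Z_r$. The relation $T_x=T_y$ is $T$-invariant, and its classes are the cosets of $F$. So $T$ permutes the cosets of $F$.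

The setwise stabiliser in $T$ of a coset is transitive on it, via $\rho^k$. An element fixing one point of the coset fixes all of them, since these points have the same stabiliser. So the stabiliser induces a regular group on the coset. This group contains the regular cyclic group induced by $\rho^k$, so it consists exactly of the translations by elements of $F$.

**Step 2: a forced translation symmetry of the bits.** Let $b_x=\mathbf 1\{x\in S\}$. We claim that there are $a\notin F$ and $c\ne0$ with $a+c\notin F$ and
$$b_x=b_{x+c}\quad\text{for all }x\in a+F.$$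
Let $M$ be the kernel of the action of $T$ on the cosets of $F$. Each $t\in T_0$ fixes $0$, so it preserves $S$, the neighbourhood of $0$.

*(i) $M\cap T_0\ne1$.* A nontrivial $t\in M\cap T_0$ acts on each coset as a translation by an element of $F$, and trivially on $F$. So on some coset $a+F\ne F$ it is translation by some $c\in F\setminus\{0\}$. Then $(S\cap(a+F))+c=S\cap(a+F)$, which is the claim.

*(ii) $M\cap T_0=1$.* The group $M$ acts on $F$ by translations. It acts faithfully, because the kernel lies in $M\cap T_0$. Hence $|M|\le f$. Since $\langle\rho^k\rangle\le M$ has order $f$, $M=\langle\rho^k\rangle$, and it is normal in $T$. For $t\in T_0$, the element $t^{-1}\rho^kt\in M$ agrees with $\rho^k$ on $F$, because $t$ fixes $F$ pointwise. As $M$ is faithful on $F$, $t$ commutes with $\rho^k$. Now take $1\ne t\in T_0$. Since $t\notin M$, it maps some coset $a+F$ to a different one. Neither is $F$, because $t$ fixes $F$. Commuting with $\rho^k$ forces $x^t=x+c$ on $a+F$, with $c=a^t-a\notin F$ and $a+c\notin F$. So $(S\cap(a+F))+c=S\cap(a+c+F)$, which is the claim.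

**Step 3: such a symmetry is unlikely when $k<k_0$.** Fix $k,a,c$. Let $W$ be the set of classes $[x]=\{x,-x\}$ meeting $(a+F)\cup(a+c+F)$, and consider the graph on $W$ with an edge (or loop) $[x][x+c]$ for each $x\in a+F$. Every class in $W$ lies on an edge or loop, and $[0]\notin W$. A loop requires $x+c=-x$, that is $2x=-c$, which has at most two solutions. So at most two components are single classes, all others have at least two, and there are at most $|W|/2+1$ components. The claim of Step 2 says that the independent bits are constant on components, which has probability at most $2^{1-|W|/2}\le2^{1-f/4}$, as $|W|\ge f/2$. Sum over $2\le k<k_0$, over at most $k_0$ cosets $a+F$, and over at most $r$ values $c$. Since $f>r/k_0$, the total is at most $k_0^2\,r\,2^{1-r/(4k_0)}=o(1)$.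

**Step 4: conclude.** With probability $1-o(1)$, for every $T$ one of two things happens. Either $T_0=1$; then $T$ is regular and contains $\rho$, so $T=\langle\rho\rangle$. Or $k\ge k_0$, that is, $f\le r/k_0$. In the second case no point $x\notin F$ is fixed by $T_0$: if $T_0\le T_x$, then $T_0=T_x$, since they have the same order. So the points outside $F$ lie in $T_0$-orbits of size at least $2$, and $R\le f+\frac{r-f}2\le\frac r2(1+\frac1{k_0})$. $\square$

## 8. Escape and drift with the constant 2

**Proposition 4.** If $m(g)<L$, then $\Pr(m(h)\ge L)\ge(2-o(1))/n$.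

*Proof.* Let $C$ be a longest cycle, $r=|C|>n/L$, $v\in C$.

**Step 1: two typical properties.** With probability $1-o(1)$ both of the following hold.

* $E_1$: $A_x$ has at least $L$ orbits for every $x\in C$. By Lemma 2(a) it fails with probability at most $20L^2/\sqrt r=o(1)$.
* $E_2$: $v^A=C$. For $x$ in another cycle, $\deg(x)$ and $\deg(v)-|S|$ do not depend on the bits inside $C$, and $|S|$ is a sum of at least $(r-1)/2$ independent fair bits with coefficients in $\{1,2\}$. By (5), $\Pr(\deg x=\deg v)\le((r-1)/2)^{-1/2}\le2/\sqrt r$. Degrees are constant on cycles, so a union bound over fewer than $L$ other cycles shows that $v^A$ meets no other cycle except with probability at most $2L/\sqrt r=o(1)$. And $v^A\supseteq C$ always.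

**Step 2: the case $r\le n/2$.** On $E_1\cap E_2$, $\Pr(h\in A_v\mid\alpha)=1/|v^A|=1/r\ge2/n$, and $h\in A_v$ implies $m(h)\ge L$ by $E_1$.

**Step 3: the case $r>n/2$, using Lemma 3.** On $E_2$ let $T$ be the group that $A$ induces on $C$. It contains $\rho=g|_C$ and preserves $\operatorname{Cay}(\mathbb Z_r,S)$, and $h|_C$ is uniform in $T$. With probability $1-o(1)$ the conclusion of Lemma 3 holds as well.

*If $R\le\frac r2(1+\frac1{k_0})$:* by (6), $h$ fixes a point $x$ of $C$ with conditional probability at least $(2-o(1))/r\ge(2-o(1))/n$. Then $h\in A_x$, so $m(h)\ge L$ by $E_1$.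

*If $T=\langle\rho\rangle$:* suppose first that $r$ is prime. All other cycles have length at most $n-r<r$, hence coprime to $r$, so between $C$ and each of them there is only one pair-orbit. So $C$ is completely joined or completely non-joined to each of them. Then $x\mapsto-x$ on $C$, extended by the identity, is in $A$. It induces an element of $T$ that fixes $0$ and is not the identity (as $r\ge3$), contradicting $T=\langle\rho\rangle$. So $r$ is composite. Let $q\le\sqrt r$ be its least prime factor. Now $h$ induces $\rho^j$ with $j$ uniform modulo $r$. With probability $q/r\ge2/n$, $j$ is a multiple of $r/q$, and then $h$ has at least $r/q\ge\sqrt r\ge L$ cycles on $C$.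

In all cases the conditional probability of $m(h)\ge L$ is at least $(2-o(1))/n$, on an event of probability $1-o(1)$. $\square$

For the drift, (2) gives a relative decrease $1-\frac2n$ of $\nu$ unless there is only one nontrivial cycle and it is longer than $n/2$. In that case we charge extra for the long cycle.

**Proposition 5.** Let $\Psi(g)=\nu(g)\bigl(1+\log n\cdot\mathbf 1\{\ell(g)>n/2\}\bigr)$. If $g\ne1$ and $m(g)\ge L$, then $\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]\le\bigl(1-\frac{2-o(1)}n\bigr)\Psi(g)$.

*Proof.* On $\mathcal O$, $\ell(h)\le\ell(g)$ and $\nu(h)\le\nu(g)$; in particular the second factor of $\Psi$ does not increase.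

**Case (i): at least two nontrivial cycles.** By (2), the left side is at most $(1-\frac2{\nu(g)})\Psi(g)\le(1-\frac2n)\Psi(g)$.

**Case (ii): one nontrivial cycle, of length $r\le n/2$.** Here $\nu(g)=r$, and by (2) the left side is at most $(1-\frac1r)\Psi(g)\le(1-\frac2n)\Psi(g)$.

**Case (iii): one nontrivial cycle $C$, of length $r>n/2$.** The aim is to show that the long cycle breaks with probability about $2/n$. All other vertices are fixed by $g$ and joined homogeneously to $C$, so the reflection $x\mapsto-x$ of $C$, fixing everything else, is in $A$. On $\mathcal O$, $C$ is an $A$-orbit, and in the group induced on $C$ the stabiliser of $0$ contains this reflection. So $R\le(r+2)/2$, and by (6) $h$ fixes a point of $C$ with conditional probability at least $2/(r+2)\ge2/(n+2)$. By Lemma 2(b), with probability $1-o(1)$ over $\alpha$ no $A_v$-orbit with $v\in C$ has more than $r/2$ points of $C$. For such $\alpha$ with $\mathcal O$, suppose $h$ fixes $v\in C$. Each cycle of $h$ is either a single vertex or lies inside $C$ and inside an $A_v$-orbit, so $\ell(h)\le\max(1,r/2)\le n/2$. As $\Pr(\mathcal O)=1-o(1)$, we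 obtain
$$\Pr(\mathcal O,\ \ell(h)\le n/2)\ge(1-o(1))\frac2{n+2}.$$
If $\mathcal O$ holds and $\ell(h)\le n/2$, then $\Psi(h)=\nu(h)\le\nu(g)=\Psi(g)/(1+\log n)$. Otherwise, on $\mathcal O$, $\Psi(h)\le\Psi(g)$. Hence
$$\frac{\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]}{\Psi(g)}\le1-\frac{\log n}{1+\log n}\Pr(\mathcal O,\ \ell(h)\le n/2)\le1-\frac{2-o(1)}n.\qquad\square$$

## 9. The spectral gap is at least $(2-o(1))/n$

**Step 1: one contraction rate for both regimes.** By Propositions 4 and 5 there is $\theta=1-\frac{2-\delta_n}n$ with $0\le\delta_n\to0$ such that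

* from any $g$ with $m(g)<L$, one step reaches $\{m\ge L\}$ with probability at least $1-\theta$;
* $\mathbb E[\Psi(h)\mathbf 1_{\mathcal O}]\le\theta\Psi(g)$ whenever $m(g)\ge L$. For $g=1$ both sides are $0$, since $\mathcal O$ then means $A=1$.

**Step 2: the tail of $\tau$.** Let $t_0=\lceil n(\log n)^{3/2}\rceil$. Call it an error if $\mathcal O$ fails, in the step from $g_s$, for some $s\le t_0$ with $m(g_s)\ge L$. Then $\Pr(\text{error})\le t_02^{-L/9}$. Let $J=\min\{s\ge1:m(g_s)\ge L\}$; since $m(1)=n\ge L$, $J\le\tau$. The permutation $g_1$ is arbitrary, and after it each step fails to reach $\{m\ge L\}$ with probability at most $\theta$. So $\Pr(J>j)\le\theta^{j-1}$ for $j\ge1$, and therefore $\Pr(J=j)\le\theta^{j-2}$ for $j\ge1$ (for $j=1$ the right side is at least $1$).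

Given $J=j\le t_0$ and $g_j$, let $H_s$ be the event that $\mathcal O$ held at the steps from $g_j,\dots,g_{s-1}$. On $H_s$ we have $m(g_s)\ge m(g_j)\ge L$, so $\mathbb E[\Psi(g_{s+1})\mathbf 1_{H_{s+1}}\mid\text{past}]\le\theta\Psi(g_s)\mathbf 1_{H_s}$. By induction, $\mathbb E[\Psi(g_{t_0})\mathbf 1_{H_{t_0}}\mid J=j,g_j]\le\theta^{t_0-j}\Psi(g_j)$. If $\tau>t_0$, then $g_{t_0}\ne1$. Since $\Psi\ge2$ off the identity and $\Psi\le n(1+\log n)$, from any start
$$\begin{aligned}\Pr(\tau>t_0)&\le t_02^{-L/9}+\theta^{t_0-1}+\sum_{j=1}^{t_0}\theta^{j-2}\,\frac{n(1+\log n)}2\,\theta^{t_0-j}\\&\le t_02^{-L/9}+\theta^{t_0-2}\Bigl(1+\frac{t_0n(1+\log n)}2\Bigr)\le e^{-(2-o(1))t_0/n}.\end{aligned}$$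
The last inequality holds because $\theta\le e^{-(2-\delta_n)/n}$, the logarithm of the polynomial prefactor is $O(\log n)=o(t_0/n)$, and $t_02^{-L/9}=e^{-\Omega((\log n)^2)}$, while $t_0/n$ is only of order $(\log n)^{3/2}$.

**Step 3: from $\tau$ to $\bar d$.** By (4), $\|UP-U\|_{TV}\le1-u$, and by contraction $\|UP^j-U\|_{TV}\le j(1-u)$. Splitting according to the value of $\tau$, as in Section 6, every $P^{t_0}(\alpha,\cdot)$ is within $\Pr(\tau>t_0)+t_0(1-u)$ of $U$. By (3),
$$\bar d(t_0)\le2\Pr(\tau>t_0)+2t_0(1-u)\le e^{-(2-o(1))t_0/n}.\tag{7}$$

**Step 4: from $\bar d$ to eigenvalues.** By reversibility the eigenvalues and eigenfunctions may be taken real. If $Pf=\lambda f$ with $\lambda\ne1$, then $f$ is non-constant. Choose $\alpha,\beta$ with $f(\alpha)-f(\beta)=\operatorname{osc}(f)$. Then $|\lambda|^t\operatorname{osc}(f)=|P^tf(\alpha)-P^tf(\beta)|\le\bar d(t)\operatorname{osc}(f)$, so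
$$|\lambda|^t\le\bar d(t).\tag{8}$$
With (7), $\lambda_*\le\bar d(t_0)^{1/t_0}\le e^{-(2-o(1))/n}$, that is, $1-\lambda_*\ge(2-o(1))/n$.

## 10. Two prime cycles form a trap: the gap is at most $(2+o(1))/n$

Let $p$ be the largest prime with $p\le(n-L)/2$, and $q=n-2p\ge L$. By the prime number theorem, $p=(\frac12-o(1))n$. Let $X$ be the set of permutations with two $p$-cycles and $q$ fixed points, and
$$\mathcal B=\{\alpha:\operatorname{Aut}(\alpha)=\langle g\rangle\text{ for some }g\in X\}.$$
With a single long cycle and fixed points the reflection of Section 8 is always present and doubles the group. With two $p$-cycles, a random bipartite pattern between them destroys it.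

**Claim.** For $g\in X$ and $\alpha$ uniform in $\operatorname{fix}(g)$, $\xi:=\Pr(\operatorname{Aut}(\alpha)\ne\langle g\rangle)=o(1/n)$.

**Step 1: typical properties.** Identify the two $p$-cycles $C_1,C_2$ with $\mathbb Z_p$, with $g=+1$ on both. Let $W\subseteq\mathbb Z_p$ be the uniformly random set such that $x\in C_1$ and $y\in C_2$ are adjacent if and only if $y-x\in W$. We require that $\mathcal O$ holds; that neither $\alpha|_{C_i}$ is complete or empty; that $W\ne\emptyset,\mathbb Z_p$; and that $aW+c\ne W$ for all $(a,c)\ne(1,0)$ with $a\in\mathbb Z_p^*$, $c\in\mathbb Z_p$. These fail with total probability at most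
$$2^{-L/9}+4\cdot2^{-(p-1)/2}+2^{1-p}+p^2\,2^{(p+1)/2-p}=o(1/n).$$
The first term is Lemma 1 with $m(g)=q+2\ge L$. The second term uses that $(p-1)/2$ bits describe each $\alpha|_{C_i}$. For the last term, a non-identity affine map of $\mathbb Z_p$ has at most one fixed point, hence at most $(p+1)/2$ cycles, and an invariant $W$ is a union of cycles.

**Step 2: the action on each $p$-cycle is affine.** Assume these properties. By $\mathcal O$, $A$ fixes the $q$ points and preserves each $C_i$. On $C_i$ it induces a transitive group of prime degree $p$. This group is not $2$-transitive, since otherwise $\alpha|_{C_i}$ would be complete or empty. By Burnside's theorem, a transitive group of prime degree $p$ that is not $2$-transitive has a normal Sylow $p$-subgroup. That subgroup has order $p$, so it is $\langle g|_{C_i}\rangle$. Let $h\in A$. Conjugating $g$ by $h$ gives on $C_i$ the translation by some $a_i\in\mathbb Z_p^*$, so $(x+1)^h=x^h+a_i$, and $h$ acts on $C_i$ as $x\mapsto a_ix+b_i$.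

**Step 3: only powers of $g$ survive.** Let $M=\{h\in A:a_1=a_2=1\}$. It is normal in $A$, contains $g$, and embeds in $\mathbb Z_p^2$, since $A$ fixes all other vertices. If $M\ne\langle g\rangle$, then $|M|=p^2$, and $M$ contains the element that acts as $+1$ on $C_1$ and trivially on $C_2$. Then $W-1=W$, so $W$ is empty or everything, a contradiction. So $M=\langle g\rangle$ is normal in $A$. For $h\in A$, the conjugate of $g$ by $h$ is a power of $g$, which translates both cycles by the same amount. Hence $a_1=a_2=a$. Since $h$ is an automorphism and sends the difference $y-x$ to $a(y-x)+(b_2-b_1)$, $W=aW+(b_2-b_1)$. By Step 1, $a=1$ and $b_1=b_2$, so $h\in\langle g\rangle$. This proves the Claim. $\square$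

**Step 4: $\mathcal B$ is hard to leave.** Let $\alpha\in\mathcal B$, $\operatorname{Aut}(\alpha)=\langle g\rangle$ with $g\in X$. With probability $1-\frac1p$ the chosen $h$ is not $1$. Then $h\in X$, and the next state is in $\mathcal B$ with probability at least $1-\xi$ by the Claim. ($X$ is one conjugacy class, so $\xi$ is the same for all its elements.) So $\mathcal B$ is left with probability at most $\frac1p+\xi$.

**Step 5: $\mathcal B$ is small.** By the orbit-counting lemma $n!\,\omega_n=\sum_g|\operatorname{fix}(g)|\ge2^{\binom n2}$, and $|\operatorname{Aut}(\alpha)|=p\le n$ on $\mathcal B$. Graphs in $\mathcal B$ are not asymmetric, so $\pi(\mathcal B)\le n\,U(\mathcal B)\le n(1-u)=o(1)$ by (3). And $\pi(\mathcal B)>0$, as $\xi<1$.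

**Step 6: Rayleigh quotient.** For the reversible chain $P$, take $f=\mathbf 1_{\mathcal B}-\pi(\mathcal B)$. It is orthogonal to the constants, its variance is $\pi(\mathcal B)(1-\pi(\mathcal B))$, and its Dirichlet form is $\sum_{\alpha\in\mathcal B,\beta\notin\mathcal B}\pi(\alpha)P(\alpha,\beta)\le\pi(\mathcal B)(\frac1p+\xi)$. Since $\lambda_*$ is at least the second largest eigenvalue,
$$1-\lambda_*\le\frac{\pi(\mathcal B)(1/p+\xi)}{\pi(\mathcal B)(1-\pi(\mathcal B))}=\frac{1/p+\xi}{1-\pi(\mathcal B)}\le\frac{2+o(1)}n.$$
With Section 9, $1-\lambda_*=(2+o(1))/n$, and so $\log(1/\lambda_*)=(2+o(1))/n$.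

**Step 7: mixing times.** For the lower bound, if $d(t)\le\varepsilon$ then $\lambda_*^t\le\bar d(t)\le2\varepsilon$ by (8). So for $\varepsilon<\frac12$
$$t_{mix}(\varepsilon)\ge\frac{\log\frac1{2\varepsilon}}{\log\frac1{\lambda_*}}=\Bigl(\frac12-o(1)\Bigr)n\log\frac1{2\varepsilon}.$$
For the upper bound, (7) and submultiplicativity give $d(jt_0)\le\bar d(t_0)^j\le e^{-(2-o(1))jt_0/n}$. Taking the least $j$ that makes this at most $\varepsilon$ gives $t_{mix}(\varepsilon)\le(\frac12+o(1))\,n\log\frac1\varepsilon+t_0$. If $\log\frac1\varepsilon\ge(\log n)^2$, then $t_0=O(n(\log n)^{3/2})=o(n\log\frac1\varepsilon)$ and $\log\frac1{2\varepsilon}=(1-o(1))\log\frac1\varepsilon$, so the two bounds combine to $t_{mix}(\varepsilon)=(\frac12+o(1))\,n\log\frac1\varepsilon$. $\blacksquare$
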